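# Rotating a concave subadditivity inequality into a two-sided one

## 1. The guess $V=I$, tested on numbers and on two projections

Let $f$ be a non-decreasing concave function on $[0,\infty)$ with $f(0)\ge 0$. For numbers $a,b\ge 0$ we have
$$0\le f(a+b)-f(b)\le f(a).$$
The left inequality is monotonicity. For the right one, if $a+b>0$, concavity and $f(0)\ge0$ give $f(a)\ge\frac{a}{a+b}f(a+b)$ and $f(b)\ge\frac{b}{a+b}f(a+b)$; add the two. (If $a=b=0$, it says $0\le f(0)$.) We ask whether this survives for positive semidefinite matrices $A,B$, if we may rotate $f(A)$ and $f(B)$ by unitaries: are there $U,V$ with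
$$0\le f(A+B)-Vf(B)V^*\le Uf(A)U^*\ ?\tag{1}$$

The answer one would first guess goes like this. If $f$ is operator monotone, then $f(A+B)\ge f(B)$, so $V=I$ gives the lower bound for free and should work. If $f$ is only concave, the lower bound looks doubtful, and one expects the answer no. We shall see that both halves of the guess are wrong: $V=I$ fails already for $\sqrt t$, and yet the answer is yes for every $f$ in the class.

First we fix the vocabulary. $\mathbb M_n$ is the algebra of complex $n\times n$ matrices and $\mathbb M_n^+$ its positive semidefinite part. For Hermitian $X,Y$, the relation $X\le Y$ means that $Y-X$ is positive semidefinite. If $A=\sum_j a_jg_jg_j^*$ with $(g_j)$ orthonormal, then $f(A)=\sum_j f(a_j)g_jg_j^*$.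

**Definition (operator monotone).** A function $f$ on $[0,\infty)$ is operator monotone if, for every $n$ and all $A,B\in\mathbb M_n^+$, $A\le B$ implies $f(A)\le f(B)$.

The function $\sqrt t$ is a textbook example. Taking $n=1$ shows that such an $f$ is non-decreasing, and it is a textbook fact that an operator monotone function on $[0,\infty)$ is concave. The function $\min(t,1)$ is non-decreasing and concave but, as we are about to see, not operator monotone.

"Non-decreasing" cannot be weakened to "monotone" in our question: for $f(t)=-t$ the lower bound in (1) already fails for numbers.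

**Commuting matrices.** If $A$ and $B$ commute, diagonalize them together; the scalar inequality in each diagonal entry gives (1) with $U=V=I$. So the first real test is a non-commuting pair.

**Two projections in $\mathbb C^2$.** Let $A=uu^*$ and $B=vv^*$, where $u,v$ are unit vectors and $c=|\langle u,v\rangle|\in(0,1)$. Then $\operatorname{tr}(A+B)=2$ and $\operatorname{tr}(A+B)^2=2+2c^2$, so $A+B$ has eigenvalues $1+c$ and $1-c$. Let $g_+,g_-$ be the corresponding unit eigenvectors. From $v^*(A+B)v=1+c^2$ we find the weight $p=|\langle g_+,v\rangle|^2$: the equation $(1+c)p+(1-c)(1-p)=1+c^2$ gives $p=\frac{1+c}2$.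

Take first $f(t)=\min(t,1)$. Here $f(B)=vv^*$, while $f(A+B)$ has eigenvalue $1$ at $g_+$ and $1-c$ at $g_-$. Since $p<1$, we get $v^*f(A+B)v<1=v^*f(B)v$, so $f(A+B)\not\ge f(B)$ and $V=I$ breaks the lower bound. But another $V$ works: choose it so that $Vvv^*V^*=g_+g_+^*$. Then $f(A+B)-Vf(B)V^*=(1-c)g_-g_-^*$, which is at most the projection $g_-g_-^*=UAU^*=Uf(A)U^*$ for a suitable $U$.

Now take $f(t)=\sqrt t$, so $f(A)=A$, $f(B)=B$, and put $X=\sqrt{A+B}$. The lower bound holds with $V=I$. For the upper bound, note that $0\le M\le UAU^*$ forces $M$ to vanish on the kernel of $UAU^*$, so $M$ has rank at most one. But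
$$\det(X-vv^*)=\det X\,(1-v^*X^{-1}v),\qquad v^*X^{-1}v=\frac{1+c}{2\sqrt{1+c}}+\frac{1-c}{2\sqrt{1-c}}=\frac{\sqrt{1+c}+\sqrt{1-c}}2<1 ,$$
so $X-vv^*$ is invertible, and the upper bound fails for every $c\in(0,1)$.

A version with explicit numbers: let $A=\begin{pmatrix}1&1\\1&1\end{pmatrix}$ and $B=\begin{pmatrix}1&0\\0&0\end{pmatrix}$. Then
$$\sqrt{A+B}-\sqrt B=\frac1{\sqrt5}\begin{pmatrix}3&1\\1&2\end{pmatrix}-\begin{pmatrix}1&0\\0&0\end{pmatrix}$$
(square the first matrix to check it), with determinant $1-\frac2{\sqrt5}>0$. It is invertible, so it is not below $U\sqrt A\,U^*$, which has rank one. The rotation $V$ is therefore needed even for $\sqrt t$.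

A second natural choice is to align: let $Vf(B)V^*$ have the eigenvectors of $f(A+B)$, in the same order. This always gives the lower bound, because $f(\lambda_j(B))\le f(\lambda_j(A+B))$. In our example it gives $X-g_+g_+^*$, with eigenvalues $\sqrt{1+c}-1>0$ and $\sqrt{1-c}>0$: rank two again, so the upper bound fails.

What does work? Let $z=\cos\varphi\, g_++\sin\varphi\, g_-$. The quantity $z^*X^{-1}z=\frac{\cos^2\varphi}{\sqrt{1+c}}+\frac{\sin^2\varphi}{\sqrt{1-c}}$ runs from below $1$ to above $1$, so it equals $1$ for some $\varphi$. For that $z$,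
$$X-zz^*=X^{1/2}\bigl(I-X^{-1/2}zz^*X^{-1/2}\bigr)X^{1/2}\ge0$$
has rank one, and its nonzero eigenvalue is its trace $\sqrt{1+c}+\sqrt{1-c}-1\le1$. So (1) holds, with a $V$ found by continuity, strictly between obvious positions. The general proof must find such a $V$ too.

## 2. From the one-sided theorem to a statement about spectra

The question is posed in *Subadditivity Inequalities for Compact Operators*, next to the following known theorem (Aujla–Bourin), the only result we import.

**Theorem A (known).** Let $f$ be a monotone concave function on $[0,\infty)$ with $f(0)\ge0$ and let $A,B\in\mathbb M_n^+$. Then, for some unitaries $U,V\in\mathbb M_n$,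
$$f(A+B)\le Uf(A)U^*+Vf(B)V^*.$$

One cannot take $U=V$ here, even for $\sqrt t$: with our two projections, $U=V$ would give $\lambda_2(\sqrt{A+B})\le\lambda_2(\sqrt A+\sqrt B)$, that is, $\sqrt{1-c}\le 1-c$, which is false for $0<c<1$.

The theorem to be proved answers both forms of the question with yes.

**Theorem 1.** Let $f$ be non-decreasing and concave on $[0,\infty)$ with $f(0)\ge0$, and let $A,B\in\mathbb M_n^+$. Then there are unitaries $U,V\in\mathbb M_n$ with
$$0\le f(A+B)-Vf(B)V^*\le Uf(A)U^*.$$
In particular this holds for operator monotone $f$ on $[0,\infty)$ with $f(0)\ge0$, since these are non-decreasing and concave.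

We write $\lambda(H)=(\lambda_1(H)\ge\dots\ge\lambda_n(H))$ for the ordered eigenvalues of a Hermitian $H$; inequalities between vectors are componentwise. We use one fact in two directions.

**Fact (W).** If $H\le H'$ then $\lambda(H)\le\lambda(H')$. Conversely, if $\lambda(H)\le\lambda(H')$ then $H\le UH'U^*$ for some unitary $U$.

The first half is the min–max principle. For the second, write $H=W\operatorname{diag}(\lambda(H))W^*$ and $H'=W'\operatorname{diag}(\lambda(H'))W'^*$; then $H\le W\operatorname{diag}(\lambda(H'))W^*=(WW'^*)H'(WW'^*)^*$.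

So "below some rotation of $f(A)$" is purely a condition on eigenvalues. With $X=f(A+B)$, we need a matrix $Q$ with the spectrum of $f(B)$, with $Q\le X$ and $\lambda(X-Q)\le\lambda(f(A))$. Theorem A hands us a matrix $Q_0=X-Uf(A)U^*$ that satisfies all this, except that its spectrum may be too low. We must raise its spectrum.

**Proposition 2.** Let $Q_0,P_0$ be Hermitian $n\times n$ matrices with $P_0\ge0$, and let $X=Q_0+P_0$. Let $y_1\ge\dots\ge y_n$ satisfy $\lambda(Q_0)\le y\le\lambda(X)$. Then there is a Hermitian $Q$ with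
$$\lambda(Q)=y,\qquad Q\le X,\qquad \lambda(X-Q)\le\lambda(P_0).$$

**Proof of Theorem 1 from Proposition 2.** Put $X=f(A+B)$ and $y=\lambda(f(B))$. By Theorem A, $X\le U_0f(A)U_0^*+V_0f(B)V_0^*$ for some unitaries. Let $P_0=U_0f(A)U_0^*$; it is positive semidefinite because $f\ge f(0)\ge0$. Let $Q_0=X-P_0$. Then $Q_0\le V_0f(B)V_0^*$, so $\lambda(Q_0)\le y$ by (W). Since $B\le A+B$ and $f$ is non-decreasing,
$$y_j=f(\lambda_j(B))\le f(\lambda_j(A+B))=\lambda_j(X).$$
Proposition 2 gives $Q$ with $\lambda(Q)=\lambda(f(B))$, so $Q=Vf(B)V^*$ for some unitary $V$. It also gives $X-Q\ge0$ and $\lambda(X-Q)\le\lambda(P_0)=\lambda(f(A))$, so $X-Q\le Uf(A)U^*$ for some unitary $U$, by (W). $\square$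

The function $f$ has now disappeared. What remains is a question about the spectra of $Q$, $P$ and $Q+P$.

## 3. Raising $Q_0$ without rotating stops at rank-one $P_0$

The sensible first attempt at Proposition 2 is to look for $Q$ in the order interval $Q_0\le Q\le X$: then $0\le X-Q\le P_0$ and the last two requirements are automatic. Let us see where this stops. Take
$$Q_0=\begin{pmatrix}1&0\\0&0\end{pmatrix},\quad P_0=\begin{pmatrix}1&1\\1&1\end{pmatrix},\quad X=\begin{pmatrix}2&1\\1&1\end{pmatrix},\quad \lambda(X)=\Bigl(\tfrac{3+\sqrt5}2,\tfrac{3-\sqrt5}2\Bigr),$$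
and $y=(1,\mu)$ with $0<\mu\le\frac{3-\sqrt5}2$. If $Q_0\le Q\le X$, then $0\le Q-Q_0\le P_0$, and since $P_0$ has rank one, $Q=Q_0+tP_0$. This has trace $1+2t$ and determinant $(1+t)t-t^2=t$. For spectrum $(1,\mu)$ we need $t=\mu$ and $2t=\mu$, which is impossible. A one-parameter family cannot reach a two-parameter set of $y$.

The proposition is nevertheless true here, because it lets $Q$ and $P=X-Q$ rotate against each other. Fix $Q=\operatorname{diag}(1,\mu)$ and $P=pzz^*$ with $z$ a real unit vector and $p=2-\mu\le2$; the trace of the sum is $3$, as it should be, and $Q+P$ is unitarily equivalent to $X$ exactly when $\det(Q+P)=1$: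
$$\mu+p(z_1^2\mu+z_2^2)=1,\qquad\text{i.e.}\qquad z_1^2\mu+z_2^2=\frac{1-\mu}{2-\mu}.$$
The left side takes every value in $[\mu,1]$, and $\frac{1-\mu}{2-\mu}\ge\mu$ means $\mu^2-3\mu+1\ge0$, which holds precisely because $\mu\le\frac{3-\sqrt5}2=\lambda_2(X)$.

This suggests the strategy. Keep only the spectra: consider all pairs $(Q,P)$ for which $Q+P$ has the spectrum of $X$, $P\ge 0$ is spectrally below $P_0$ and $Q$ is spectrally below $y$. Take the pair with the largest $\operatorname{tr}Q$, and show that if $\lambda(Q)\ne y$ then some eigenvalue of $Q$ can still be raised. Raising it by $\varepsilon$, and lowering $P$ by the same trace, disturbs the spectrum of the sum; rotations must repair it.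

## 4. The trace maximizer and the blocks of $(Q,X)$

Now the proof of Proposition 2 begins.

**Step 0: reduction to $X$ with simple spectrum.** The purpose is to make all eigenvalues of $X$ smooth under perturbation. Write $X=\sum_kx_ke_ke_k^*$ with $x_1\ge\dots\ge x_n$ and $(e_k)$ orthonormal. Put
$$H_m=\frac1m\sum_k(n-k)e_ke_k^*\ge0,\qquad P_m=P_0+H_m,\qquad X_m=Q_0+P_m=X+H_m .$$
The eigenvalues $x_k+\frac{n-k}m$ of $X_m$ are strictly decreasing, and $\lambda(Q_0)\le y\le\lambda(X)\le\lambda(X_m)$. If the proposition holds for $(Q_0,P_m)$, we get $Q_m$ with $\lambda(Q_m)=y$, $Q_m\le X_m$, $\lambda(X_m-Q_m)\le\lambda(P_m)$. The $Q_m$ all have spectrum $y$, so they are bounded. Since $X_m\to X$, $P_m\to P_0$ and eigenvalues are continuous, any limit point of $(Q_m)$ is as required for $(Q_0,P_0)$. From now on $x=\lambda(X)$ satisfies $x_1>\dots>x_n$.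

**Step 1: a maximizer, and what must be contradicted.** Let
$$\mathcal S=\{(Q,P):\ P\ge0,\ \lambda(P)\le\lambda(P_0),\ \lambda(Q)\le y,\ \lambda(Q+P)=x\}.$$
It contains $(Q_0,P_0)$. It is closed by continuity of eigenvalues, and bounded: $0\le P\le\lambda_1(P_0)I$, and $Q=(Q+P)-P$ is then bounded too. So $\mathcal S$ is compact, and we may choose $(Q,P)\in\mathcal S$ with $\operatorname{tr}Q$ maximal. The claim is that $\lambda(Q)=y$. This proves the proposition: choose a unitary $W$ with $W(Q+P)W^*=X$; then $WQW^*$ has spectrum $y$ and $X-WQW^*=WPW^*\ge0$ has $\lambda(WPW^*)\le\lambda(P_0)$.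

Suppose $q:=\lambda(Q)\ne y$. Conjugating $Q$ and $P$ by one unitary, we may assume $Q+P=X=\operatorname{diag}(x_1,\dots,x_n)$ in the standard basis $(e_k)$. Choose $i$ with $q_i<y_i$. Replace $i$ by the smallest $l$ with $q_l=q_i$; this is allowed since $y_l\ge y_i>q_i=q_l$. Put $s=q_i$. Now $i=1$ or $q_{i-1}>q_i$, so
$$\#\{l:q_l>s\}=i-1.\tag{2}$$
For small $\varepsilon>0$ (with $s+\varepsilon\le y_i$, and $s+\varepsilon<q_{i-1}$ if $i>1$), replacing one copy of $s$ in $q$ by $s+\varepsilon$ gives, in decreasing order, the list $q+\varepsilon(\delta_{il})_l\le y$. So a contradiction follows once we find the following.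

**Target $(\ast)$.** For some arbitrarily small $\varepsilon>0$, a pair $(Q',P')$ such that $Q'$ has the eigenvalues of $Q$ with one copy of $s$ replaced by $s+\varepsilon$, $P'\ge0$, $\lambda(P')\le\lambda(P)$ and $\lambda(Q'+P')=x$.

Indeed, then $(Q',P')\in\mathcal S$ and $\operatorname{tr}Q'=\operatorname{tr}Q+\varepsilon>\operatorname{tr}Q$.

**Step 2: which first-order changes of the spectrum of $X$ come from rotating $Q$.** The purpose is a tool that repairs the spectrum. Rotate $Q$ to $e^KQe^{-K}$ with $K$ anti-Hermitian. The derivative at $K=0$ in direction $K$ is $[K,Q]$. Recall that a simple eigenvalue of a Hermitian matrix $T$ is a smooth function of $T$, as is its eigenprojection $E$, and its derivative is $\operatorname{tr}(E\dot T)$. So the eigenvalue $x_k$ of $X$ moves at the rate $([K,Q])_{kk}=2\operatorname{Re}\sum_jK_{kj}Q_{jk}$. Only pairs with $Q_{jk}\ne0$ matter. This suggests a graph.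

**Definition (blocks).** Join $j\ne k$ in $\{1,\dots,n\}$ by an edge when $Q_{jk}\ne0$. The connected components $\beta$ are the blocks.

For example, if $Q$ is diagonal, all blocks are singletons; if $n=2$ and $Q_{12}\ne0$, there is one block. The space $H_\beta=\operatorname{span}\{e_k:k\in\beta\}$ is invariant under $Q$, $X$ (diagonal) and $P=X-Q$; write $Q_\beta,X_\beta,P_\beta$ for the restrictions. If a diagonal matrix $C=\operatorname{diag}(c_k)_{k\in\beta}$ commutes with $Q_\beta$, then $(c_j-c_k)Q_{jk}=0$ for all $j,k\in\beta$, so $c$ is constant along edges, and hence on the connected block: $C$ is scalar.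

Let $\mathfrak u(\beta)$ be the real space of anti-Hermitian matrices on $H_\beta$, let $E_k=e_ke_k^*$, and let $\mathbb R_0^\beta=\{c\in\mathbb R^\beta:\sum_kc_k=0\}$.

**Lemma (rotations control one block).** The map
$$L:\mathfrak u(\beta)\to\mathbb R_0^\beta,\qquad L(K)_k=\operatorname{tr}([K,Q_\beta]E_k)=\operatorname{tr}(K[Q_\beta,E_k]),$$
is onto.

*Proof.* The two expressions agree by cyclicity of the trace. The commutator $[K,Q_\beta]$ is Hermitian with trace zero, so $L$ does map into $\mathbb R_0^\beta$. Let $c\in\mathbb R^\beta$ be orthogonal to the range and put $C=\sum_kc_kE_k$. Then $\operatorname{tr}(K[Q_\beta,C])=0$ for all $K\in\mathfrak u(\beta)$. The matrix $[Q_\beta,C]$ is anti-Hermitian, so we may take $K=[Q_\beta,C]$, and get $0=\operatorname{tr}K^2=-\operatorname{tr}K^*K$, hence $[Q_\beta,C]=0$. As just shown, $c$ is constant. So the orthogonal complement of the range consists of constants only, and the range is all of $\mathbb R_0^\beta$. $\square$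

In a block of size two with $K_{12}=\zeta$, for instance, $L(K)=(\tau,-\tau)$ with $\tau=2\operatorname{Re}(\zeta Q_{21})$, visibly onto. For a block of size one, both sides that matter are $\{0\}$.

For each block fix a subspace $\mathcal K_\beta\subset\mathfrak u(\beta)$ on which $L$ is an isomorphism onto $\mathbb R_0^\beta$. Inside a block, then, rotations of $Q_\beta$ produce every small trace-zero correction of the eigenvalues of $X_\beta$.

## 5. An eigenvalue $s$ in a block where $P_\beta\ne0$

**Step 3: Case 1, some block $\beta$ has $s\in\operatorname{spec}Q_\beta$ and $P_\beta\ne0$.** The purpose is to reach $(\ast)$ by a first-order argument: raise $s$, lower $P_\beta$ by the same trace, and rotate to repair the spectrum. Let $v\in H_\beta$ be a unit vector with $Q_\beta v=sv$, and put $D=P_\beta/\operatorname{tr}P_\beta$; the trace is positive since $0\ne P_\beta\ge0$. For small real $\varepsilon$ (either sign, so that the implicit function theorem applies) and small $K\in\mathcal K_\beta$, let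
$$T(\varepsilon,K)=e^K(Q_\beta+\varepsilon vv^*)e^{-K}+P_\beta-\varepsilon D .$$
This is Hermitian, $T(0,0)=X_\beta$, and $\operatorname{tr}T(\varepsilon,K)=\operatorname{tr}Q_\beta+\varepsilon+\operatorname{tr}P_\beta-\varepsilon=\operatorname{tr}X_\beta$. Let $\xi_k(\varepsilon,K)$, $k\in\beta$, be its eigenvalues, with $\xi_k(0,0)=x_k$. They are smooth near $(0,0)$ because the $x_k$ are distinct. By the trace identity, $(\xi_k-x_k)_{k\in\beta}$ lies in $\mathbb R_0^\beta$, and its $K$-derivative at $(0,0)$ is $K\mapsto(\operatorname{tr}(E_k[K,Q_\beta]))_k=L(K)$, an isomorphism from $\mathcal K_\beta$ onto $\mathbb R_0^\beta$. The implicit function theorem gives, for all small $\varepsilon>0$, some $K(\varepsilon)\in\mathcal K_\beta$ such that $T(\varepsilon,K(\varepsilon))$ has the eigenvalues $x_k$, $k\in\beta$.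

Let $Q',P'$ agree with $Q,P$ on the other blocks, and on $H_\beta$ let them equal $e^{K(\varepsilon)}(Q_\beta+\varepsilon vv^*)e^{-K(\varepsilon)}$ and $P_\beta-\varepsilon D=\bigl(1-\frac{\varepsilon}{\operatorname{tr}P_\beta}\bigr)P_\beta$. Then $Q'$ has the eigenvalues of $Q$ with one copy of $s$ replaced by $s+\varepsilon$; for small $\varepsilon$, $0\le P'\le P$, so $\lambda(P')\le\lambda(P)$; and $\lambda(Q'+P')=x$. This is $(\ast)$, a contradiction.

## 6. A level $s$ that $P$ does not touch: second-order repulsion

In the remaining case, $P_\beta=0$ on each block that carries $s$. There is no room to raise $s$ in place. The smallest example shows the difficulty and its cure. Take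
$$X=\operatorname{diag}(2,1),\quad Q=\operatorname{diag}(0,1),\quad P=\operatorname{diag}(2,0),\quad y=(\tfrac32,0).$$
The eigenvalue to raise is $s=1$, at $e_2$, where $X$ also has the value $1$ and $P$ vanishes. Rotating $Q$ or $P$ does not change $e_2^*(Q+P)e_2$ to first order, since $[Q,E_2]=[P,E_2]=0$, and lowering $P$ within its own range does not touch $e_2$ at all. To first order the eigenvalue of the sum at $e_2$ becomes $1+\varepsilon$, and nothing brings it back. This is where the argument of Case 1 stops.

To second order, however, there is help. Rotate $P$ by an angle $\theta$, to $P'=(2-\varepsilon)zz^*$ with $z=(\cos\theta,\sin\theta)$, and take $Q'=\operatorname{diag}(0,1+\varepsilon)$. The trace of the sum is $3$ and its determinant is $(2-\varepsilon)(1+\varepsilon)\cos^2\theta$. We need the value $2$, so $\cos^2\theta=\frac{2}{2+\varepsilon-\varepsilon^2}$, which is solvable for $0<\varepsilon<1$; to leading order, $\varepsilon\approx2\theta^2$. The larger eigenvalue $2$ of $X$ repels the level $1$ downward by a multiple of $\theta^2$,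 and this pays for raising $s$ by $\varepsilon$.

In general, rotating $P$ in a direction $w\in H_\beta$ toward $e_k$ also adds $\theta^2w^*Pw$ at $e_k$, and eigenvalues of $X_\beta$ below $s$ push the level up. We need a $w$ for which the net second-order effect is negative, and the choice of $w$ below makes this effect computable exactly.

**Step 4a: Case 2, $P_\beta=0$ for every block $\beta$ with $s\in\operatorname{spec}Q_\beta$; locating a partner block.** The purpose is to find a block with a level of $X$ above $s$ that was below $s$ for $Q$. If $s\in\operatorname{spec}Q_\beta$, then $Q_\beta=X_\beta$ is diagonal, so the block has no edges and, being connected, is a singleton $\{k\}$ with $x_k=s$. Since $x$ is simple, there is exactly one such block $\{k\}$, and $s\notin\operatorname{spec}Q_\beta$ for $\beta\ne\{k\}$; in particular $s$ is a simple eigenvalue of $Q$. Now $x_k=s=q_i<y_i\le x_i$, so $k>i$, and by (2)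
$$\#\{l:x_l>s\}=k-1\ge i>i-1=\#\{l:q_l>s\}.$$
Both counts are sums over blocks, and $\{k\}$ contributes $0$ to each. So some block $\beta\ne\{k\}$ satisfies
$$c:=\#\{\text{eigenvalues of }X_\beta\text{ greater than }s\}>\#\{\text{eigenvalues of }Q_\beta\text{ greater than }s\}.$$
Fix this $\beta$. Then $\lambda_c(X_\beta)>s$ and $\lambda_c(Q_\beta)\le s$, hence $\lambda_c(Q_\beta)<s$ because $s\notin\operatorname{spec}Q_\beta$.

**Step 4b: the direction $w$.** The purpose is to pick $w$ by moving along the segment from $Q_\beta$ to $X_\beta$. The function $t\mapsto\lambda_c(Q_\beta+tP_\beta)$ is continuous, below $s$ at $t=0$ and above $s$ at $t=1$. So there are $t_0\in(0,1)$ and a unit vector $w\in H_\beta$ with $(Q_\beta+t_0P_\beta)w=sw$, that is,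
$$(X_\beta-s)w=(1-t_0)P_\beta w.\tag{3}$$
Moreover $P_\beta w\ne0$, since otherwise $Q_\beta w=sw$, contrary to $s\notin\operatorname{spec}Q_\beta$. As $P_\beta\ge0$, it follows that $w^*P_\beta w>0$.

**Step 4c: the perturbed family.** The purpose is to set up three kinds of parameters: the rotation angle $\theta$ between $w$ and $e_k$, the raise $\varepsilon$, and the repairing rotations $K$. Work on $H_\beta\oplus\mathbb Ce_k$. Let $D=P_\beta/\operatorname{tr}P_\beta$, $J=e_kw^*-we_k^*$ and $R_\theta=e^{\theta J}$, which is unitary since $J^*=-J$. For small real $\theta,\varepsilon$ and small $K\in\mathcal K_\beta$ let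
$$T(\theta,\varepsilon,K)=\bigl(e^KQ_\beta e^{-K}\oplus(s+\varepsilon)\bigr)+R_\theta\bigl((P_\beta-\varepsilon D)\oplus0\bigr)R_\theta^*.$$
Then $T(0,0,0)=X_\beta\oplus s$, whose eigenvalues $x_l$ ($l\in\beta$) and $s=x_k$ are distinct. Let $\xi_l$ ($l\in\beta$) and $\sigma$ be the smooth eigenvalue branches with $\xi_l(0,0,0)=x_l$ and $\sigma(0,0,0)=s$, on a small ball of parameters; there $\sigma$ is the only eigenvalue near $s$. The trace of $T$ is $\operatorname{tr}Q_\beta+s+\varepsilon+\operatorname{tr}P_\beta-\varepsilon$, so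
$$\sum_{l\in\beta}\xi_l+\sigma=\operatorname{tr}X_\beta+s.\tag{4}$$

**Step 4d: the form of $\sigma$.** The purpose is to show that $\theta$ acts on $\sigma$ only to second order, uniformly in the other parameters. At $\theta=0$ the matrix is block diagonal with $s+\varepsilon$ in the last place, so $\sigma(0,\varepsilon,K)=s+\varepsilon$. Let $S=I_{H_\beta}\oplus(-1)$. Then $Sw=w$ and $Se_k=-e_k$ give $SJS=-J$, and $S$ commutes with matrices that are block diagonal on $H_\beta\oplus\mathbb Ce_k$. Hence $T(-\theta,\varepsilon,K)=S\,T(\theta,\varepsilon,K)\,S$, the two spectra agree, and $\sigma$ is even in $\theta$. So $\partial_\theta\sigma(0,\varepsilon,K)=0$, and Taylor's formula with integral remainder gives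
$$\sigma(\theta,\varepsilon,K)=s+\varepsilon+\theta^2\rho(\theta,\varepsilon,K),\qquad \rho(\theta,\varepsilon,K)=\int_0^1(1-\tau)\,\partial_\theta^2\sigma(\tau\theta,\varepsilon,K)\,d\tau,\tag{5}$$
with $\rho$ continuous.

**Step 4e: $\rho_0:=\rho(0,0,0)$ is negative.** The purpose is to confirm that the choice of $w$ gives a net downward push. Write $P=P_\beta\oplus0$. Then
$$T(\theta,0,0)=T_0+\theta T_1+\theta^2T_2+O(\theta^3),\quad T_0=X_\beta\oplus s,\quad T_1=[J,P],\quad T_2=\tfrac12[J,[J,P]].$$
Since $e_k^*P=0$, we have $JP=e_k(Pw)^*$; since $Pe_k=0$, we have $PJ=-(Pw)e_k^*$. So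
$$T_1=e_k(Pw)^*+(Pw)e_k^*,\qquad T_1e_k=Pw .$$
Using $e_k^*J=w^*$ and $Je_k=-w$,
$$e_k^*[J,T_1]e_k=w^*T_1e_k+e_k^*T_1w=2w^*Pw,\qquad\text{so}\qquad e_k^*T_2e_k=w^*Pw .$$
The eigenprojection for $\sigma(\theta,0,0)$ is smooth, so there is a smooth eigenvector $u(\theta)=e_k+\theta u_1+\theta^2u_2+O(\theta^3)$ with $e_k^*u(\theta)=1$; thus $u_1,u_2\in H_\beta$. By (5), $\sigma(\theta,0,0)=s+\rho_0\theta^2+o(\theta^2)$. Compare powers of $\theta$ in $T(\theta,0,0)u(\theta)=\sigma(\theta,0,0)u(\theta)$. At order $\theta$,
$$(X_\beta-s)u_1+P_\beta w=0 .$$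
The matrix $X_\beta-s$ is invertible, because $s=x_k$ with $k\notin\beta$ and $x$ is simple. By (3), $(X_\beta-s)^{-1}P_\beta w=\frac1{1-t_0}w$, so $u_1=-\frac1{1-t_0}w$. At order $\theta^2$, $(T_0-s)u_2+T_1u_1+T_2e_k=\rho_0e_k$; multiply by $e_k^*$ and use $e_k^*(T_0-s)=0$:
$$\rho_0=e_k^*T_1u_1+e_k^*T_2e_k=(P_\beta w)^*u_1+w^*P_\beta w=-\frac{w^*P_\beta w}{1-t_0}+w^*P_\beta w=-\frac{t_0}{1-t_0}\,w^*P_\beta w<0 .$$
In the $2\times2$ example above, $w=e_1$, $t_0=\frac12$ and $w^*Pw=2$, so $\rho_0=-2$, in agreement with $\varepsilon\approx2\theta^2$.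

**Step 4f: solving for $K$ and then for $\varepsilon$.** The purpose is to restore the whole spectrum: the block $\beta$ by $K$, up to a common shift, and the level $s$ by $\varepsilon$; the trace then removes the shift. Let $\Pi$ be the orthogonal projection of $\mathbb R^\beta$ onto $\mathbb R_0^\beta$, and $G=\Pi\bigl((\xi_l-x_l)_{l\in\beta}\bigr)$. The $K$-derivative of $(\xi_l)_l$ at the origin is $L(K)\in\mathbb R_0^\beta$, so $\partial_KG(0,0,0)=L|_{\mathcal K_\beta}$ is an isomorphism onto $\mathbb R_0^\beta$. By the implicit function theorem there is a smooth $K(\theta,\varepsilon)\in\mathcal K_\beta$ near $(0,0)$ with $K(0,0)=0$ and $G(\theta,\varepsilon,K(\theta,\varepsilon))=0$. Put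
$$h(\theta,\varepsilon)=\sigma(\theta,\varepsilon,K(\theta,\varepsilon))=s+\varepsilon+\theta^2\rho(\theta,\varepsilon,K(\theta,\varepsilon)).$$
By continuity there is $\delta>0$ such that $|\rho(\theta,\varepsilon,K(\theta,\varepsilon))-\rho_0|<|\rho_0|$ for $|\theta|,|\varepsilon|<\delta$; there the value of $\rho$ lies strictly between $-2|\rho_0|$ and $0$. Let $\theta>0$ be so small that $\theta<\delta$ and $2|\rho_0|\theta^2<\delta$. Then
$$h(\theta,0)<s<h(\theta,2|\rho_0|\theta^2),$$
and by the intermediate value theorem there is $\varepsilon\in(0,2|\rho_0|\theta^2)$ with $h(\theta,\varepsilon)=s$. For this $(\theta,\varepsilon)$ and $K=K(\theta,\varepsilon)$, the equation $G=0$ says that $\xi_l-x_l$ is the same for all $l\in\beta$, and (4) with $\sigma=s$ says that $\sum_{l\in\beta}(\xi_l-x_l)=0$. Hence $\xi_l=x_l$ for all $l\in\beta$, and $T(\theta,\varepsilon,K)$ has the spectrum of $X_\beta\oplus s$.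

Let $Q',P'$ be the two summands of $T(\theta,\varepsilon,K)$ on $H_\beta\oplus\mathbb Ce_k$, and equal to $Q,P$ on the remaining blocks. Then $Q'$ has the eigenvalues of $Q$ with the simple eigenvalue $s$ replaced by $s+\varepsilon$. The matrix $P'$ is unitarily equivalent to the matrix obtained from $P$ by replacing $P_\beta$ with $\bigl(1-\frac\varepsilon{\operatorname{tr}P_\beta}\bigr)P_\beta$ (recall that $P$ is $0$ on $\mathbb Ce_k$), which for small $\varepsilon$ lies between $0$ and $P$; so $P'\ge0$ and $\lambda(P')\le\lambda(P)$. Finally $\lambda(Q'+P')=x$. Since $\theta$, and with it $\varepsilon>0$, can be taken arbitrarily small, $(\ast)$ holds, a contradiction.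

Both cases are impossible, so $\lambda(Q)=y$. This proves Proposition 2, and with it Theorem 1: the answer is yes for every non-decreasing concave $f$ with $f(0)\ge0$, and in particular for every operator monotone $f$ with $f(0)\ge0$. $\blacksquare$

## 7. The exact price of the lower bound, and several summands

Proposition 2 does not mention $f$, so it yields a criterion for arbitrary Hermitian matrices.

**Theorem 3.** Let $X,Y,Z$ be Hermitian with $Z\ge0$. The following are equivalent:

1. $0\le X-VYV^*\le UZU^*$ for some unitaries $U,V$;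
2. $\lambda(Y)\le\lambda(X)$, and $X\le VYV^*+UZU^*$ for some unitaries $U,V$.

*Proof.* Assume 1. Then $VYV^*\le X$ gives $\lambda(Y)\le\lambda(X)$ by (W), and the upper bound is the second part of 2. Assume 2. Put $P_0=UZU^*\ge0$ and $Q_0=X-P_0\le VYV^*$. With $y=\lambda(Y)$ we have $\lambda(Q_0)\le y\le\lambda(X)$, so Proposition 2 gives $Q$ with $\lambda(Q)=\lambda(Y)$, $Q\le X$ and $\lambda(X-Q)\le\lambda(Z)$. Hence $Q=V'YV'^*$ for some unitary $V'$, and $0\le X-Q\le U'ZU'^*$ for some unitary $U'$ by (W). $\square$

So the lower bound costs nothing beyond the obviously necessary condition $\lambda(Y)\le\lambda(X)$. (The unitaries in 1 and 2 need not be the same.)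

**Theorem 4.** Let $f$ be as in Theorem 1, $A_1,\dots,A_m\in\mathbb M_n^+$ and $S_k=A_1+\dots+A_k$. There are matrices $0\le F_1\le F_2\le\dots\le F_m=f(S_m)$, with $F_k$ unitarily equivalent to $f(S_k)$ for every $k$, and unitaries $U_k$ with
$$0\le F_k-F_{k-1}\le U_kf(A_k)U_k^*\qquad(2\le k\le m).$$
In particular $f(A_1+\dots+A_m)=Wf(A_1)W^*+\sum_{k=2}^mD_k$ with $W$ unitary and $0\le D_k\le U_kf(A_k)U_k^*$.

*Proof.* We go downward from $F_m=f(S_m)$, with $W_m=I$. Suppose $F_k=W_kf(S_k)W_k^*$ with $k\ge2$ is built. Theorem 1 with $A=A_k$, $B=S_{k-1}$ gives unitaries $U,V$ with $0\le f(S_k)-Vf(S_{k-1})V^*\le Uf(A_k)U^*$. Conjugate by $W_k$ and set $W_{k-1}=W_kV$, $F_{k-1}=W_{k-1}f(S_{k-1})W_{k-1}^*$ and $U_k=W_kU$. This gives the required inequalities for $F_k-F_{k-1}$. At the end $F_1=W_1f(A_1)W_1^*\ge0$, since $f\ge0$. For the last statement put $W=W_1$, $D_k=F_k-F_{k-1}$ and sum. $\square$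

## 8. Concavity is forced when $f(0)=0$

**Theorem 5.** Let $f:[0,\infty)\to\mathbb R$ with $f(0)=0$. The following are equivalent:

1. for all $A,B\in\mathbb M_2^+$ there are unitaries $U,V$ with $0\le f(A+B)-Vf(B)V^*\le Uf(A)U^*$;
2. the same holds in $\mathbb M_n^+$ for every $n$;
3. $f$ is non-decreasing and concave.

*Proof.* Theorem 1 gives $3\Rightarrow2$, and $2\Rightarrow1$ is trivial. Assume 1. Taking $A=aI$, $B=bI$ gives $f(a+b)\ge f(b)$, so $f$ is non-decreasing.

For midpoint concavity we return to two rank-one matrices. Let $\lambda\ge\mu\ge0$ with $\lambda+\mu>0$, and put $a=\frac{\lambda+\mu}2$. Choose unit vectors $u,v\in\mathbb C^2$ with $|\langle u,v\rangle|=\frac{\lambda-\mu}{\lambda+\mu}\in[0,1]$, and put $A=a\,uu^*$, $B=a\,vv^*$. As in Section 1, $A+B$ has eigenvalues $a(1\pm|\langle u,v\rangle|)$, that is, $\lambda$ and $\mu$. Taking traces in the upper bound of 1, and using $f(0)=0$, we get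
$$f(\lambda)+f(\mu)\le2f\Bigl(\frac{\lambda+\mu}2\Bigr).$$
For $\lambda=\mu=0$ this is trivial. So $f$ is midpoint concave on $[0,\infty)$.

Repeated halving gives $f(t\lambda+(1-t)\mu)\ge tf(\lambda)+(1-t)f(\mu)$ for all dyadic $t\in[0,1]$ and $\lambda\ge\mu\ge0$. For arbitrary $t\in(0,1)$ let $t_j$ be dyadic with $t_j\uparrow t$. Since $\lambda\ge\mu$, we have $t_j\lambda+(1-t_j)\mu\le t\lambda+(1-t)\mu$, and monotonicity gives
$$f(t\lambda+(1-t)\mu)\ge f(t_j\lambda+(1-t_j)\mu)\ge t_jf(\lambda)+(1-t_j)f(\mu)\longrightarrow tf(\lambda)+(1-t)f(\mu).$$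
So $f$ is concave on $[0,\infty)$, the endpoint $0$ included. $\square$

**Remark (the normalization).** The condition $f(0)=0$ is needed in Theorem 5. Any non-decreasing $f:[0,\infty)\to[1,2]$, concave or not, satisfies 1 and 2. Indeed $f(A+B)\le2I\le f(A)+f(B)$, and $\lambda(f(B))\le\lambda(f(A+B))$ because $f$ is non-decreasing and $\lambda(B)\le\lambda(A+B)$; so Theorem 3 applies with $X=f(A+B)$, $Y=f(B)$ and $Z=f(A)$. A jump function, equal to $1$ on $[0,1]$ and $2$ on $(1,\infty)$, is a non-concave instance.
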